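# Graphs for which $\mu(G)+\mu(\overline G)$ is far below $|G|-2$

## 1. A path on four vertices, and an inequality that is tight there

Put $t=\frac{\sqrt5-1}{2}$, so that $t^2+t=1$, and look at the matrix
$$M=\begin{pmatrix} t&-1&0&0\\-1&t&-1&0\\0&-1&t&-1\\0&0&-1&t\end{pmatrix}.$$
Off the diagonal it is negative on the edges of the path $1-2-3-4$ and zero elsewhere. Multiply out, using $t^2=1-t$:

* $u=(1,t,-t,-1)$: row 1 gives $t-t=0$, row 2 gives $t^2-1+t=0$, and rows 3, 4 follow by symmetry. So $Mu=0$.
* $(1,1+t,1+t,1)$: row 1 gives $-1$, row 2 gives $t(1+t)-1-(1+t)=-(1+t)$. The eigenvalue is $-1$.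
* $(1,-t,-t,1)$: row 1 gives $2t$, row 2 gives $-t^2-1+t=2t-2=2t\cdot(-t)$. The eigenvalue is $2t>0$.
* $(1,-(1+t),1+t,-1)$: row 1 gives $1+2t$, row 2 gives $-t(1+t)-1-(1+t)=-(3+t)=-(1+2t)(1+t)$. The eigenvalue is $1+2t>0$.

So $M$ has exactly one negative eigenvalue, and its kernel has dimension $1$. A larger kernel is impossible for any symmetric matrix with this zero pattern: rows $1,2,3$ and columns $2,3,4$ form a lower triangular matrix with nonzero diagonal $M_{12},M_{23},M_{34}$, so the rank is at least $3$. This kernel dimension is what the following parameter measures.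

All graphs are finite and simple, with at least one vertex; $|G|$ is the number of vertices, $\overline G$ the complement. All matrices are real, and the corank is the dimension of the kernel.

**Definition ($\mu$).** For a graph $G$ on $\{1,\dots,n\}$, $\mu(G)$ is the largest corank of a symmetric $n\times n$ matrix $M$ such that

* (i) for $i\ne j$, $M_{ij}<0$ if $ij$ is an edge and $M_{ij}=0$ if it is not (the diagonal is arbitrary);
* (ii) $M$ has exactly one negative eigenvalue, counted with multiplicity;
* (iii) (Strong Arnold Property) the only symmetric $X$ with $MX=0$ and $X_{ij}=0$ whenever $i=j$ or $ij$ is an edge is $X=0$.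

If the corank is $1$, condition (iii) is automatic: $X$ must be $y\,uu^T$, and its diagonal entries $y\,u_i^2$ vanish only if $y=0$. Hence $\mu(P_4)=1$ for the path $P_4$. Its complement has edges $13,14,24$, which is the path $3-1-4-2$. Thus
$$\mu(P_4)+\mu(\overline{P_4})=2=|P_4|-2 .$$

Now complete graphs. For $K_n$ the all-$(-1)$ matrix has one negative eigenvalue and corank $n-1$; (iii) is vacuous because $X$ is required to vanish everywhere. Corank $n$ would mean $M=0$, against (ii). So $\mu(K_n)=n-1$. For $\overline{K_n}$, $n\ge2$, the matrix is diagonal. If $M_{ii}=M_{jj}=0$ for some $i\ne j$, the $X$ with ones at $(i,j)$ and $(j,i)$ violates (iii). So the corank is at most $1$, and $\operatorname{diag}(-1,0,1,\dots,1)$ attains it. The sum for this pair is $n$.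

These computations fit the following conjecture: for all graphs $G$,
$$|G|-2\le\mu(G)+\mu(\overline G). \tag{1}$$
It is known when $G$ is planar and when $|G|\le10$, and the analogous inequality with tree-width in place of $\mu$ is known for all graphs. Nevertheless (1) is false.

**Theorem 1.** There are graphs $G$ (and one exists on $n$ vertices for every large $n$) with $\mu(G)+\mu(\overline G)\le0.99\,|G|<|G|-2$.

**Theorem 2.** Let $m(n)=\min\{\mu(G)+\mu(\overline G):|G|=n\}$. Then for an absolute constant $c>0$
$$\frac{c\,n}{\sqrt{\log n}}\le m(n)\quad(n\ge2),\qquad\qquad m(n)=o(n).$$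

In particular no inequality $c|G|-C\le\mu(G)+\mu(\overline G)$ with $c>0$ holds for all graphs, while $|G|/\sqrt{\log|G|}$ is a valid lower bound up to a constant. Sections 2–6 prove Theorem 1; Sections 7–13 prove Theorem 2.

**Textbook facts in use.** For a matrix $M$ indexed by $V$ and $S\subseteq V$, $M_S$ is the principal submatrix. A *Z-matrix* is a symmetric matrix with nonpositive off-diagonal entries.

* Interlacing: a compression of a symmetric matrix to a subspace (in particular a principal submatrix) has at most as many eigenvalues below (or above) a given number as the matrix itself. Also $\operatorname{rank}M_S\le\operatorname{rank}M$.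
* If $M\succeq0$ (positive semidefinite) and $x^TMx=0$, then $Mx=0$. In particular, $M_{vv}=0$ forces row $v$ to vanish.
* If $N$ is symmetric with nonnegative entries, its largest eigenvalue equals $\|N\|$ and has a nonnegative eigenvector, because $|x^TNx|\le|x|^TN|x|$ with $|x|$ taken entrywise. For a nonsymmetric nonnegative matrix, the spectral radius is an eigenvalue with a nonnegative eigenvector (Perron–Frobenius).
* Congruence $M\mapsto DMD$ with $D$ positive diagonal preserves inertia, corank and the signs of entries, for $M$ and for every principal submatrix.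
* Weyl's inequality, and the Hoffman–Wielandt theorem: if $a_1\ge a_2\ge\dots$ and $b_1\ge b_2\ge\dots$ are the eigenvalues of symmetric $A,B$, then $\sum(a_i-b_i)^2\le\|A-B\|_2^2$, where $\|\cdot\|_2$ is the Hilbert–Schmidt norm.

## 2. Counting dimensions, and why two counts cannot beat $n$

**Lemma 1.** $\mu(G)^2\le2(|G|+|E(G)|)$.

*Proof.* Let $M$ satisfy (i)–(iii) with corank $k$, and let the columns of $U$ be a basis of $\ker M$. A symmetric $X$ satisfies $MX=0$ exactly when its columns lie in $\ker M$, that is, when $X=UYU^T$ with $Y$ symmetric. These $X$ form a space of dimension $k(k+1)/2$. Condition (iii) says that on this space the linear map sending $X$ to its diagonal entries and its entries on edges is injective. So $k(k+1)/2\le|G|+|E(G)|$. $\square$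

A first attempt against (1) is to apply Lemma 1 to both graphs. It cannot work for any $G$. Let $e,\overline e$ be the two edge numbers, so $e+\overline e=n(n-1)/2$. Then
$$\Bigl(\sqrt{2(n+e)}+\sqrt{2(n+\overline e)}\Bigr)^2\ge 2(n+e)+2(n+\overline e)=n^2+3n>n^2,$$
so the two upper bounds always add up to more than $n$.

Lemma 1 is useful for a sparse graph: with $e\approx pn^2/2$ it gives about $\sqrt p\,n$. We must then show that the dense complement has $\mu$ below $(1-\sqrt p)n$, and for that Lemma 1 is useless. It used (iii) and nothing about signs or eigenvalues. On the dense side we shall use (i) and (ii) and nothing of (iii).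

## 3. Three traces, and a polygon that defeats them

Suppose a Z-matrix with at most one negative eigenvalue has positive diagonal. Scale it to $I-N$; then $N$ is nonnegative with zero diagonal, and the kernel of $I-N$ is the eigenspace of $N$ for the eigenvalue $1$.

**Lemma 2.** Let $N$ be a symmetric $n\times n$ matrix with nonnegative entries, zero diagonal and at most one eigenvalue greater than $1$. Let $\theta$ be its largest eigenvalue and $k$ the multiplicity of the eigenvalue $1$. Then $k\le\frac n2+\frac{\theta^3}4$.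

*Proof.* We have $\theta\ge0$ since $\operatorname{tr}N=0$. Consider
$$2+3x-x^3=(2-x)(1+x)^2,$$
which is nonnegative for $x\le1$ and equals $4$ at $x=1$. Let $\theta=x_1\ge x_2\ge\dots\ge x_n$ be the eigenvalues. Since $N\ge0$ entrywise, $\operatorname{tr}N^3\ge0$. If $\theta>1$, then $x_j\le1$ for $j\ge2$, so
$$4k\le\sum_{j\ge2}(2+3x_j-x_j^3)=2n+3\operatorname{tr}N-\operatorname{tr}N^3-(2+3\theta-\theta^3)\le2n+\theta^3 .$$
If $\theta\le1$, summing over all $j$ gives $4k\le2n+3\operatorname{tr}N-\operatorname{tr}N^3\le2n$. $\square$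

If $\theta^3$ were $o(n)$, we would have corank about $n/2$ on the dense side, and with $p=\frac15$ that would suffice, since $\sqrt{0.2}+0.5<1$. But $\theta$ can be large, and then the bound $n/2$ fails.

**Example (a hyperbolic polygon).** Let $n\ge3$, $\tau>0$, and
$$M_{jk}=\cosh^2\tau\,\cos\frac{2\pi(j-k)}n-\sinh^2\tau .$$
With $c_j=\cosh\tau\cos\frac{2\pi j}n$, $s_j=\cosh\tau\sin\frac{2\pi j}n$, $h_j=\sinh\tau$ we have $M=cc^T+ss^T-hh^T$. The vectors $c,s,h$ are pairwise orthogonal with squared lengths $\frac n2\cosh^2\tau,\frac n2\cosh^2\tau,n\sinh^2\tau$. So $M$ has one negative eigenvalue $-n\sinh^2\tau$ and corank $n-3$. The diagonal is $\cosh^2\tau-\sinh^2\tau=1$, and all off-diagonal entries are negative once $\tanh^2\tau>\cos\frac{2\pi}n$. So $N=I-M$ satisfies all hypotheses of Lemma 2 with $k=n-3$, which exceeds $n/2$ when $n>6$. Here $\theta=1+n\sinh^2\tau$.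

So $\theta$ must be controlled. The tool is an average over pairs of parts.

**Lemma 3.** Let an index set be partitioned into $\tau\ge2$ parts. Let $A\succeq0$ with $A_{uv}=0$ for $u,v$ in different parts, and let $B$ be symmetric with nonnegative entries. Suppose that $A-B$ restricted to the union of any two parts is positive semidefinite. Then $\psi^TB\psi\le(\tau-1)\,\psi^TA\psi$ for every entrywise nonnegative vector $\psi$.

*Proof.* Let $\psi_t$ be the restriction of $\psi$ to part $t$, extended by zero. Put $\alpha=\psi^TA\psi=\sum_t\psi_t^TA\psi_t$, $b=\sum_t\psi_t^TB\psi_t\ge0$ and $b'=\sum_{t\ne t'}\psi_t^TB\psi_{t'}\ge0$ (ordered pairs). Sum $(\psi_t+\psi_{t'})^T(A-B)(\psi_t+\psi_{t'})\ge0$ over unordered pairs. Each part occurs in $\tau-1$ pairs, so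
$$(\tau-1)(\alpha-b)-b'\ge0 .$$
Hence $\psi^TB\psi=b+b'\le b+(\tau-1)(\alpha-b)=(\tau-1)\alpha-(\tau-2)b\le(\tau-1)\alpha$. $\square$

Take single vertices as parts. If all $2\times2$ principal submatrices of $I-N$ are positive semidefinite, Lemma 3 with a unit vector $\psi\ge0$ for $\theta$ gives only $\theta\le n-1$, and $\theta^3$ swamps $n/2$. This is where the approach stops for a general dense graph: the number of parts grows with $n$. The way out is to choose the graph so that it consists of a bounded number of huge blocks, any two of which are controlled together.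

## 4. Blow-ups and negative sets

**Definition (blow-up).** For a graph $Q$ on $q$ vertices and $a\ge2$, the graph $Q^{(a)}$ has vertex set $V(Q)\times[a]$, with $(i,\alpha)\sim(j,\beta)$ if and only if $ij\in E(Q)$. Write $n=qa$, $B_i=\{i\}\times[a]$, $B_T=\bigcup_{i\in T}B_i$.

In the complement $K=\overline{Q^{(a)}}$ every block $B_i$ is a clique, and between two blocks $B_i,B_j$ there are all edges or none, with none exactly when $ij\in E(Q)$.

**Definition (completely joined, negative).** Disjoint $S,T\subseteq V(Q)$ are *completely joined* if all pairs between them are edges of $Q$. Given $M$ satisfying (i) and (ii) for $K$, a set $T\subseteq V(Q)$ is *negative* if $M_{B_T}$ has a negative eigenvalue.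

For example, if $Q$ is a single edge $12$ and $a=2$, then $Q^{(2)}$ is a 4-cycle and $K$ consists of two disjoint edges. The sets $\{1\},\{2\}$ are completely joined. The matrix $\begin{pmatrix}-1&-1\\-1&-1\end{pmatrix}\oplus\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$ satisfies (i), (ii) for $K$; here $\{1\}$ is negative and $\{2\}$ is not. The general rule is:

**(N)** *Two disjoint negative sets $S,T$ are not completely joined.* Otherwise $K$ has no edge between $B_S$ and $B_T$, so $M_{B_S\cup B_T}=M_{B_S}\oplus M_{B_T}$ has two negative eigenvalues, against (ii) and interlacing.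

Let $\nu_s(Q)$ be the maximum number of pairwise disjoint $s$-subsets of $V(Q)$ no two of which are completely joined. By (N), any family of pairwise disjoint negative $s$-sets has at most $\nu_s(Q)$ members.

## 5. Corank about one half for complements of blow-ups

**Lemma 4.** Let $M$ satisfy (i), (ii) for $K=\overline{Q^{(a)}}$, let $m=\nu_2(Q)$, and assume $q-2m\ge2$. Then $\operatorname{corank}M\le\frac{qa}2+ma+\frac{q^3}4$.

*Proof.*

**Step 1: discard the negative pairs.** Take a maximal family of pairwise disjoint negative $2$-subsets of $V(Q)$ and let $Z$ be its union; $|Z|\le2m$. Let $V'=V(Q)\setminus Z$, $q'=|V'|\ge2$, $n'=q'a$, $M'=M_{B_{V'}}$. By maximality $M_{B_i\cup B_j}\succeq0$ for all $i\ne j$ in $V'$.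

**Step 2: normalize the diagonal.** This puts us in the situation of Lemma 2. Let $i\in V'$. Since $q'\ge2$, $M_{B_i}\succeq0$. If $M_{vv}=0$ for some $v\in B_i$, row $v$ of $M_{B_i}$ would vanish. But $a\ge2$ and entries inside a block off the diagonal are negative, a contradiction. So $M'$ has positive diagonal, and after scaling $M'=I-N$ with $N\ge0$ entrywise and zero diagonal. By interlacing $M'$ has at most one negative eigenvalue, so $N$ has at most one eigenvalue exceeding $1$.

**Step 3: bound the top eigenvalue by the number of blocks.** Let $\varphi\ge0$ be a unit eigenvector for the largest eigenvalue $\theta$ of $N$. Apply Lemma 3 with $A=I$, $B=N$ and the $q'$ blocks as parts. The hypothesis is $M_{B_i\cup B_j}\succeq0$. Hence $\theta=\varphi^TN\varphi\le q'-1\le q$.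

**Step 4: count.** By Lemma 2, $k'=\operatorname{corank}M'\le\frac{n'}2+\frac{q^3}4$. Since $\operatorname{rank}M\ge\operatorname{rank}M'=n'-k'$,
$$\operatorname{corank}M\le n-n'+k'\le|Z|a+\frac{(q-|Z|)a}2+\frac{q^3}4=\frac{qa}2+\frac{|Z|a}2+\frac{q^3}4\le\frac{qa}2+ma+\frac{q^3}4.\qquad\square$$

For fixed $q$ and $a\to\infty$ the term $q^3/4$ is a constant.

## 6. A random base graph, and the proof of Theorem 1

We need a sparse $Q$ with small $\nu_2(Q)$. The next lemma allows larger sets because Section 8 needs them. Here $G(q,p)$ is the random graph on $q$ vertices in which each pair is an edge independently with probability $p$.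

**Lemma 5.** Fix an integer $s\ge1$, $p\in(0,1)$ and $x>0$. Then $\nu_s(G(q,p))<xq$ with probability tending to $1$ as $q\to\infty$.

*Proof.* Put $m_0=\lceil xq\rceil$. If $\nu_s\ge xq$, some $m_0$ disjoint $s$-sets are pairwise not completely joined. There are at most $q^{sm_0}$ such families. For a fixed family, two given members are completely joined with probability $p^{s^2}$, and these events for different pairs of members depend on disjoint sets of potential edges, so they are independent. The probability in question is at most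
$$q^{sm_0}(1-p^{s^2})^{\binom{m_0}2}\le\exp\Bigl(sm_0\ln q-p^{s^2}\frac{m_0(m_0-1)}2\Bigr)\to0,$$
because $m_0\ge xq$ and $\ln q=o(q)$. $\square$

*Proof of Theorem 1.* Let $p=\frac15$ and $Q\sim G(q,p)$. The number $e(Q)$ of edges has mean at most $0.1q^2$ and variance at most $q^2/2$. By Chebyshev $2e(Q)\le0.21q^2$ with probability tending to $1$. By Lemma 5, $\nu_2(Q)<0.02q$ with probability tending to $1$. Fix a large $q$ and a $Q$ with both properties and with $q-2\nu_2(Q)\ge2$. Let $G=Q^{(a)}$, $n=qa$; then $|E(G)|=e(Q)a^2$. As $a\to\infty$ with $Q$ fixed, Lemma 1 gives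
$$\mu(G)\le\sqrt{0.21\,q^2a^2+2qa}=(\sqrt{0.21}+o(1))\,n\le(0.4583+o(1))\,n,$$
and Lemma 4 gives
$$\mu(\overline G)\le0.52\,n+\frac{q^3}4=(0.52+o(1))\,n .$$
So $\mu(G)+\mu(\overline G)\le(0.9783+o(1))n$, which is below $0.985\,n$ for large $a$.

For arbitrary large $n$ put $a=\lfloor n/q\rfloor$ and add $n-qa<q$ vertices to $Q^{(a)}$, joined arbitrarily. We use $\mu(H)\le\mu(H-v)+1$ (van der Holst–Lovász–Schrijver, *The Colin de Verdière graph parameter*, 1999). Each added vertex raises each of the two parameters by at most $1$. The sum is at most $0.985\,n+2q\le0.99\,n$ for large $n$, and $0.99\,n<n-2$ when $n>200$. $\blacksquare$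

## 7. The lower bound $n/\sqrt{\log n}$

One of $G,\overline G$ has average degree at least $(n-1)/2$. A graph of average degree $d$ has a complete minor of order at least a constant times $d/\sqrt{\log d}$ (Kostochka 1984; Thomason 1984). So for large $n$ one of the two graphs has a $K_t$-minor with $t\ge c'n/\sqrt{\log n}$. Since $\mu$ does not increase under taking minors and $\mu(K_t)=t-1$ (Colin de Verdière 1990), $\mu(G)+\mu(\overline G)\ge t-1$, which is the claimed bound for large $n$. For the remaining finitely many $n\ge2$, one of the two graphs has an edge, so it has a $K_2$-minor and the sum is at least $1$; decrease $c$ accordingly.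

## 8. The perfect matching as obstacle, and a reduction to large sets of blocks

Lemma 2 cannot give less than one half. If $N$ is a direct sum of $n/2$ copies of $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, then $\theta=1$ and the eigenvalue $1$ has multiplicity exactly $n/2$. In this example the eigenvalue $1$ sits on disjoint pairs. We shall show that a multiplicity of $\kappa n$ always has to sit, approximately, on $\kappa n$ disjoint clusters. Then we treat each small cluster as one index, and start again. Each round reduces the number of indices by a constant times $n$, while $\kappa n$ of them must survive. For this to be legitimate we need positivity on more than two blocks.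

**Setting (S).** $I$ is a fixed finite set and $g\ge1$ is fixed. For infinitely many $a$ (with $a>g$), $M=M_a$ is a Z-matrix indexed by $I\times[a]$, with blocks $B_i=\{i\}\times[a]$ and $n=|I|a$, such that

* $M$ has at most one negative eigenvalue;
* off-diagonal entries within a block are negative;
* between two blocks all entries are zero or all are negative;
* $M_{B_T}\succeq0$ whenever $|T|\le2g$.

**Proposition 6.** Let $0<\kappa<1$, $L=J=\lceil2/\kappa\rceil$, $g=L^J$. In setting (S), $\operatorname{corank}M_a<\kappa n$ for all but finitely many $a$.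

**Proposition 6 implies $m(n)=o(n)$.** Fix $\kappa\in(0,1)$ and take $g$ as in Proposition 6. Let $Q\sim G(q,\kappa^2)$. By Chebyshev, $2e(Q)\le2\kappa^2q^2$ with probability tending to $1$; by Lemma 5 with $s=2g$ and $x=\kappa/(2g)$, $2g\,\nu_{2g}(Q)<\kappa q$ with probability tending to $1$. Fix $q$ with $(1-\kappa)q\ge2g$ and a $Q$ with both properties. Let $G=Q^{(a)}$, $n=qa$. Lemma 1 gives $\mu(G)^2\le2n+2\kappa^2n^2$, so $\mu(G)\le1.5\,\kappa n$ for large $a$.

Let $M$ satisfy (i), (ii) for $\overline G$, let $Z$ be the union of a maximal family of disjoint negative $2g$-subsets of $V(Q)$, and $V'=V(Q)\setminus Z$. By (N), $|Z|\le2g\,\nu_{2g}(Q)\le\kappa q$, so $|V'|\ge2g$. By maximality no $2g$-subset of $V'$ is negative, hence no smaller subset is. So $M_{B_{V'}}$ satisfies the conditions of (S) with $I=V'$.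

We claim that for all large $a$ and all such $M$, $\operatorname{corank}M_{B_{V'}}<\kappa n$. Otherwise there are infinitely many $a$ with an offending $M$. There are finitely many choices of $V'$, so one $V'$ occurs infinitely often, and these matrices contradict Proposition 6, as $|V'|a\le n$. Therefore $\operatorname{corank}M\le|Z|a+\kappa n\le2\kappa n$ and $\mu(G)+\mu(\overline G)\le4\kappa n$ when $n=qa$ with $a$ large. Adding fewer than $q$ vertices as in Section 6, $m(n)\le4\kappa n+2q$ for all large $n$. As $\kappa$ is arbitrary, $m(n)=o(n)$.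

It remains to prove Proposition 6.

## 9. A nonnegative matrix with many eigenvalues near $1$ has many near-critical clusters

**Lemma 7.** Let $\Theta\ge1$, $\kappa>0$. For a sequence $n\to\infty$ let $N$ be an $\ell\times\ell$ matrix, $\ell\le n$, symmetric, entrywise nonnegative, with zero diagonal, $\|N\|\le\Theta$ and at most one eigenvalue $>1$, and suppose that for each fixed $\varepsilon>0$ at least $\kappa n-o(n)$ eigenvalues lie in $[1-\varepsilon,1]$. Then along a subsequence there are pairwise disjoint index sets $C_1,\dots,C_p$, $p\ge\kappa n-o(n)$, and $\omega\to0$ with $\lambda_{\max}(N_{C_i})\ge1-\omega$ for all $i$.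

**An exact version first.** Suppose all eigenvalues of $N$ are at most $1$, and let $F$ be the projection onto the eigenspace of $1$. With $\Theta\ge\max(1,\|N\|)$, $F$ is the limit of the nonnegative matrices $\bigl(\frac{N+\Theta}{1+\Theta}\bigr)^j$, so $F\ge0$ entrywise. Write $\mathbf e_v$ for the unit coordinate vectors and let $\rho_v=\|F\mathbf e_v\|$, $z_v=F\mathbf e_v/\rho_v$, $c=\langle z_v,z_w\rangle$, assuming $\rho_v,\rho_w>0$. For $h=z_v-z_w$ we have $\langle|h|,(1-N)|h|\rangle\le\langle h,(1-N)h\rangle=0$, so $|h|$ is again in the eigenspace. Then $|h|_v=\langle F\mathbf e_v,|h|\rangle=\rho_v\langle z_v,|h|\rangle$. But $|h|_v=\rho_v(1-c)=\rho_v\langle z_v,h\rangle$. Subtracting, $\langle z_v,(z_w-z_v)^+\rangle=0$. All terms are nonnegative, and the term at $w$ is $\rho_w^2c(1-c)$. So $c\in\{0,1\}$: normalized columns of $F$ are equal or orthogonal, and $F$ splits into rank-one pieces with disjoint supports. For the matching of Section 8 these pieces are the pairs. The proof of Lemma 7 makes this argument robust, and copes with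 the one eigenvalue above $1$.

*Proof of Lemma 7.* For matrices and vectors, $|\cdot|$ and $(\cdot)^\pm$ are entrywise, with $y=y^+-y^-$. For $\varepsilon>0$ let $F_\varepsilon$ be the spectral projection of $N$ for $[1-\varepsilon,1]$.

**Step 0: choose the window.** We want a shrinking window of eigenvalues that contains as many eigenvalues, up to $o(n)$, as any slightly wider one. Pass to a subsequence along which $r_i=\lim\operatorname{rank}F_{1/i}/n$ exists for all $i\ge2$ (diagonal argument). The $r_i$ decrease and are at least $\kappa$; put $r=\lim_ir_i\ge\kappa$. Choose integers $n_2<n_3<\dots$ with $|\operatorname{rank}F_{1/i}/n-r_i|\le1/i$ for $n\ge n_i$ in the sequence, and let $\eta=\eta(n)=1/i$ for $n_i\le n<n_{i+1}$. Then $\eta\to0$ and $\operatorname{rank}F_\eta/n\to r$. Moreover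
$$\operatorname{rank}F_{\eta^*}/n\to r\quad\text{whenever }\eta\le\eta^*\to0, \tag{2}$$
since $\operatorname{rank}F_\eta\le\operatorname{rank}F_{\eta^*}\le\operatorname{rank}F_{1/i}$ eventually, for each fixed $i$. Put $F=F_\eta$. If the largest eigenvalue $\lambda_1$ exceeds $1$, let $\varphi\ge0$ be a unit eigenvector for it, so $F\varphi=0$; otherwise let $\varphi=0$.

**Step 1: $F$ is almost nonnegative, has few small nonzero entries, and avoids $\varphi$.** Compare $F$ with
$$R_i=\Bigl(\frac{N+\Theta}{1+\Theta}\Bigr)^{i^2}\ge0\ \text{ entrywise},\qquad\|R_i\|\le2^{i^2},$$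
the norm bound holding because $N+\Theta$ has eigenvalues in $[0,2\Theta]$. The two matrices commute, so $\|R_i-F\|_2^2$ is a sum over eigenvalues $x$ of $N$. Fix $i$ and let $n$ be large.

* If $x=\lambda_1>1$, the contribution is at most $4^{i^2}$.
* If $x\in[1-\eta,1]$, it is at most $\bigl(1-(1-\frac{\eta}{1+\Theta})^{i^2}\bigr)^2\le(i^2\eta)^2\to0$; all these total $o(n)$.
* If $x\in[1-\frac1i,1-\eta)$, it is at most $1$; these total at most $\operatorname{rank}F_{1/i}-\operatorname{rank}F$.
* If $x<1-\frac1i$, it is at most $\bigl(1-\frac1{i(1+\Theta)}\bigr)^{2i^2}\le e^{-2i/(1+\Theta)}$.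

Hence $\limsup\frac1n\|R_i-F\|_2^2\le\varepsilon_i:=r_i-r+e^{-2i/(1+\Theta)}$, and $\varepsilon_i\to0$ as $i\to\infty$. Three consequences follow.

(a) $\|F^-\|_2^2=o(n)$. Where $F_{vu}<0$ we have $|F_{vu}|\le|F_{vu}-(R_i)_{vu}|$, so $\|F^-\|_2^2\le\|F-R_i\|_2^2$ for every $i$.

(b) If $\tau=\tau(n)\to0$, then $\sum_{|F_{vu}|\le\tau}F_{vu}^2=o(n)$. Write $R=R_i$ and take an entry with $|F_{vu}|\le\tau$. If $R_{vu}\le2\tau$, then $F_{vu}^2\le2(F_{vu}-R_{vu})^2+2R_{vu}^2\le2(F_{vu}-R_{vu})^2+4\tau R_{vu}$. If $R_{vu}>2\tau$, then $|F_{vu}-R_{vu}|>\tau\ge|F_{vu}|$. The sum of all entries of $R$ is at most $\|R\|\ell\le2^{i^2}n$, so the sum in question is at most $2\|F-R_i\|_2^2+4\tau2^{i^2}n$. Let $n\to\infty$, then $i\to\infty$.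

(c) $\sum_v\langle\varphi,|F\mathbf e_v|\rangle^2=o(n)$. The sum is $\||F|\varphi\|^2$, and $|F|\varphi=(F+2F^-)\varphi=2F^-\varphi$, so it is at most $4\|F^-\|_2^2$.

**Step 2: select the good indices.** We introduce a second, wider window, so that being outside it costs much more than $\eta$. Let
$$\eta_0=\max\bigl(\eta^{1/2},(\|F^-\|_2^2/n)^{1/2}\bigr)\to0,\qquad F_0=F_{\eta_0}\ge F .$$
By (2), $\operatorname{rank}(F_0-F)=o(n)$. Also $\eta/\eta_0\le\eta^{1/2}\to0$, and $\|F^-\|_2^2/\eta_0\le n(\|F^-\|_2^2/n)^{1/2}=o(n)$. Now $\sum_v\|(F_0-F)\mathbf e_v\|^2=\operatorname{rank}(F_0-F)$ and $\sum_v\|(F\mathbf e_v)^-\|^2=\|F^-\|_2^2$. With the bound $4\|F^-\|_2^2$ from (c), we can choose $\beta=\beta(n)>0$ with $\beta\to0$, $\eta/\eta_0\le\beta$ and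
$$\sum_v\Bigl[\frac\Theta{\eta_0}\langle\varphi,|F\mathbf e_v|\rangle^2+\|(F_0-F)\mathbf e_v\|^2+\|(F\mathbf e_v)^-\|^2\Bigr]\le\beta n . \tag{3}$$
Put $\rho_v=\sqrt{F_{vv}}=\|F\mathbf e_v\|\le1$ and $\zeta=\beta^{1/100}$. Call $v$ *small* if $\rho_v<\zeta$, *good* if $\rho_v\ge\zeta$ and its bracket in (3) is at most $\beta^{1/2}$, and *bad* otherwise. There are at most $\beta^{1/2}n=o(n)$ bad indices. For $\rho_v>0$ put $z_v=F\mathbf e_v/\rho_v$, a unit vector; for $\rho_v,\rho_w>0$ put $c_{vw}=\langle z_v,z_w\rangle=F_{vw}/(\rho_v\rho_w)$, so the $v$-th entry of $z_w$ is $\rho_vc_{vw}$. From now on $n$ is so large that $\eta_0,\beta\le1$.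

**Step 3: normalized columns at good indices are nearly equal or nearly orthogonal.** *Claim: with $s:=\frac92\beta^{1/4}\zeta^{-4}\to0$ we have $c_{vw}\in[-s,2s]\cup[1-2s,1]$ for all good $v,w$.*

Let $c=c_{vw}$, $h=z_v-z_w$, $x=|h|$, and $\mathcal Q(y)=\langle y,(1-N)y\rangle$. Since $N\ge0$ and $h\in\operatorname{ran}F$ with $\|h\|\le2$,
$$\mathcal Q(x)\le\mathcal Q(h)\le4\eta .$$
The form $\mathcal Q(y)+\lambda_1\langle\varphi,y\rangle^2$ is diagonal in an eigenbasis of $N$. Its coefficient is $1$ at $\varphi$ (if $\varphi\ne0$), it is $1-x'\ge0$ at every other eigenvalue $x'$ of $N$, and it is at least $\eta_0$ on the eigenvectors outside $\operatorname{ran}F_0$. Hence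
$$\|(1-F_0)x\|^2\le\frac{4\eta+\Theta\langle\varphi,x\rangle^2}{\eta_0}.$$
Here $\langle\varphi,x\rangle\le\langle\varphi,|z_v|\rangle+\langle\varphi,|z_w|\rangle$. Goodness gives $\frac\Theta{\eta_0}\langle\varphi,|z_v|\rangle^2\le\beta^{1/2}\zeta^{-2}$, likewise for $w$. So
$$\|(1-F_0)x\|^2\le4\beta+4\beta^{1/2}\zeta^{-2}\le8\beta^{1/2}\zeta^{-2}.$$
Next, $x_v=|\rho_v-\rho_vc|=\rho_v(1-c)$, and
$$x_v=\langle F\mathbf e_v,x\rangle+\langle(F_0-F)\mathbf e_v,x\rangle+\langle\mathbf e_v,(1-F_0)x\rangle .$$
The second term is at most $2\beta^{1/4}$ and the third at most $\sqrt8\,\beta^{1/4}\zeta^{-1}$ in absolute value, so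
$$\bigl|\rho_v\langle z_v,x\rangle-\rho_v(1-c)\bigr|\le5\beta^{1/4}\zeta^{-1}.$$
Since $\langle z_v,h\rangle=1-c$ and $|h|-h=2(z_w-z_v)^+$, this says in particular
$$2\rho_v\langle z_v,(z_w-z_v)^+\rangle\le5\beta^{1/4}\zeta^{-1}. \tag{4}$$
Suppose $c\ge0$. The term at $w$ of the inner product in (4) is $\rho_wc\cdot\rho_w(1-c)\ge0$. The negative terms occur where $z_v$ is negative and total at least $-\|z_v^-\|\,\|(z_w-z_v)^+\|\ge-2\|z_v^-\|$, and $\rho_v\|z_v^-\|=\|(F\mathbf e_v)^-\|\le\beta^{1/4}$. So
$$2\rho_v\rho_w^2\,c(1-c)\le5\beta^{1/4}\zeta^{-1}+4\beta^{1/4}\le9\beta^{1/4}\zeta^{-1},$$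
and $\rho_v,\rho_w\ge\zeta$ gives $c(1-c)\le s$. If $c\le\frac12$ this yields $c\le2s$; if $c\ge\frac12$ it yields $1-c\le2s$. Suppose $c<0$. Then $|c|=|F_{vw}|/(\rho_v\rho_w)\le\|(F\mathbf e_v)^-\|\zeta^{-2}\le\beta^{1/4}\zeta^{-2}\le s$. Finally $s\to0$ because $\beta^{1/4}\zeta^{-4}=\beta^{1/4-4/100}$. The claim is proved.

**Step 4: good indices fall into classes of mass at most $1+o(1)$.** Let $n$ be so large that $s<\frac1{10}$, and write $v\sim w$ if $c_{vw}\ge1-2s$, for good $v,w$. This is an equivalence relation. If $v\sim w\sim u$, then $\|z_v-z_w\|^2=2-2c_{vw}\le4s$, likewise for $w,u$, so $\|z_v-z_u\|\le4\sqrt s$ and $c_{vu}\ge1-8s>2s$. By the claim, $c_{vu}\ge1-2s$. For a class $C$ put $\sigma_C=\sum_{u\in C}\rho_u^2$. For $v\in C$,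
$$\rho_v^2=\sum_uF_{vu}^2\ge\sum_{u\in C}\rho_v^2\rho_u^2c_{vu}^2\ge\rho_v^2(1-2s)^2\sigma_C,\qquad\text{so}\quad\sigma_C\le(1-2s)^{-2}=1+o(1).$$

**Step 5: most of the mass lies in classes of mass close to $1$.** This produces the number of clusters. First,
$$\sum_C\sigma_C=\operatorname{tr}F-\sum_{\text{small}}\rho_v^2-\sum_{\text{bad}}\rho_v^2\ge\operatorname{rank}F-\zeta^2n-\beta^{1/2}n=rn-o(n).$$
For good $v$ let $C(v)$ be its class. Then
$$\sum_{v\text{ good}}\ \sum_{u\notin C(v)}F_{vu}^2=o(n). \tag{5}$$
Indeed, small $u$ contribute at most $\sum_{u\text{ small}}\rho_u^2\le\zeta^2n$; bad $u$ contribute at most $\rho_u^2\le1$ each; good $u$ in other classes have $|F_{vu}|\le|c_{vu}|\le2s$, so (b) applies with $\tau=2s$. Since $F_{vu}^2\le\rho_v^2\rho_u^2$,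
$$\sum_{u\notin C(v)}F_{vu}^2=\rho_v^2-\sum_{u\in C(v)}F_{vu}^2\ge\rho_v^2(1-\sigma_{C(v)}),$$
so (5) gives $\sum_C\sigma_C(1-\sigma_C)\le o(n)$. The classes with $\sigma_C>1$ have $\sigma_C-1=o(1)$ uniformly, and $\sum_C\sigma_C\le n$. Hence $\sum_C\sigma_C|1-\sigma_C|=o(n)$. For a suitable $\varepsilon=\varepsilon(n)\to0$ the classes with $\sigma_C<1-\varepsilon$ have total mass $o(n)$. The other classes have total mass at least $rn-o(n)$ and mass at most $1+o(1)$ each, so there are at least $rn-o(n)\ge\kappa n-o(n)$ of them.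

**Step 6: these classes are near-critical.** Let $\sigma_C\ge1-\varepsilon$, $v\in C$, and let $y$ be $z_v$ restricted to $C$. As in Step 4, $\|y\|^2=\sum_{u\in C}F_{vu}^2/\rho_v^2\ge(1-2s)^2\sigma_C=1-o(1)$, so $\|z_v-y\|^2=1-\|y\|^2=o(1)$. Since $z_v\in\operatorname{ran}F$, $\langle z_v,Nz_v\rangle\ge1-\eta$. Hence $\langle y,Ny\rangle\ge1-\eta-2\Theta\|z_v-y\|=1-o(1)$, uniformly in $C$. As $\|y\|\le1$, $\lambda_{\max}(N_C)\ge1-o(1)$. $\square$

## 10. Groupings, tightness, and a uniform norm bound

We now work in setting (S) with $\kappa,L,J,g$ as in Proposition 6, and assume, for contradiction, that $k=\operatorname{corank}M_a\ge\kappa n$ for infinitely many $a$. All limits are along subsequences of these $a$.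

**Lemma 8.** If $|P|\le g$, then $M_P$ is positive definite and $M_P^{-1}\ge0$ entrywise.

*Proof.* Let $T$ be the set of blocks meeting $P$, $|T|\le g$. Consider the graph on $B_T$ whose edges are the nonzero off-diagonal entries of $M$, and let $D$ be a component. Blocks are cliques, so $D$ is a union of blocks. Since $|P|\le g<a\le|D|$, $P\cap D$ is a proper subset of $D$. Suppose $x\ne0$ is supported on $P\cap D$ and $x^TMx\le0$. Off-diagonal entries are nonpositive, so $|x|^TM_D|x|\le x^TMx\le0$. As $M_D\succeq0$, $M_D|x|=0$. By connectedness some vertex of $D$ outside $\operatorname{supp}x$ is adjacent to $\operatorname{supp}x$, and there $M_D|x|$ is negative, a contradiction. So every $M_{P\cap D}$ is positive definite, and $M_P$ is their direct sum.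

For the inverse, choose $\tau>0$ at least as large as all diagonal entries of $M_P$ and write $M_P=\tau(I-K)$. Then $K\ge0$ entrywise, and all its eigenvalues are less than $1$. Since $K\ge0$, $\|K\|$ is its largest eigenvalue, so $\|K\|<1$ and $M_P^{-1}=\tau^{-1}\sum_{j\ge0}K^j\ge0$. $\square$

**Definition (grouping, tight).** A *grouping* of size $\le h$ (where $h\le g$) is a partition of the index set into groups $P$ with $|P|\le h$. It is *$\delta$-tight* if for every group $P$ and all $v,w\in P$
$$(M_P^{-1})_{vw}\ge(1-\delta)\sqrt{(M_P^{-1})_{vv}(M_P^{-1})_{ww}} .$$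

The partition into singletons is $0$-tight. For $M_P=\begin{pmatrix}1&-(1-x)\\-(1-x)&1\end{pmatrix}$ with $0<x<1$ the inverse is $\frac1{x(2-x)}\begin{pmatrix}1&1-x\\1-x&1\end{pmatrix}$, so this group is $\delta$-tight exactly for $\delta\ge x$. A nearly critical pair is a tight group. Tightness does not change when $M$ is replaced by $DMD$ with $D$ positive diagonal, since $M_P^{-1}$ becomes $D_P^{-1}M_P^{-1}D_P^{-1}$.

**Normal form.** Given a grouping, scale $M$ so that $(M_P^{-1})_{vv}=1$ for all $v\in P$ and all $P$. Write $A=\bigoplus_PM_P$, $W=A^{-1}=\bigoplus_PW_P$ and $M=A-B$. Then $B\ge0$ entrywise, its diagonal blocks $B_{PP}$ vanish, $W\ge0$, $W_{vv}=1$, and if the grouping is $\delta$-tight then $1-\delta\le W_{vw}\le1$ inside groups (the upper bound is Cauchy–Schwarz). Put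
$$\hat N=W^{1/2}BW^{1/2},\qquad 1-\hat N=W^{1/2}MW^{1/2}. \tag{6}$$
By (6), $\hat N$ has the eigenvalue $1$ with multiplicity $k$ and at most one eigenvalue $>1$. It need not be entrywise nonnegative. In the two-element example the scaled group has $W_P=\begin{pmatrix}1&1-x\\1-x&1\end{pmatrix}$: for small $x$ this is almost the rank-one matrix of all ones, so the group is about to behave like a single index.

**Lemma 9.** For every grouping of size $\le g$ in normal form, $\|\hat N\|\le\Theta:=2^{|I|}$.

*Proof.* The matrix $WB\ge0$ is similar to $\hat N$, since $WB=W^{1/2}\hat NW^{-1/2}$. By Perron–Frobenius its spectral radius $\theta$ is an eigenvalue with eigenvector $0\ne\psi\ge0$. So $\theta$ is the largest eigenvalue of $\hat N$, $\|\hat N\|=\theta$, and $B\psi=\theta A\psi$.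

Let the *type* of a group be the set of blocks it meets, at most $g$ blocks, and let $\tau\le2^{|I|}$ be the number of types that occur. Partition the index set according to the type of the group containing the index. The matrix $A$ has no entries between different parts, and two parts together lie in at most $2g$ blocks, so $A-B=M$ is positive semidefinite on their union. If $\tau\ge2$, Lemma 3 gives $\theta\,\psi^TA\psi=\psi^TB\psi\le(\tau-1)\psi^TA\psi$, and $\psi^TA\psi>0$, so $\theta\le\tau-1\le\Theta$. If $\tau=1$, all indices lie in at most $g$ blocks, $M\succeq0$, and $\theta\le1$ by (6). $\square$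

## 11. One index per group

The next lemma says that a tight grouping can be replaced by a matrix with one index per group, losing only $o(n)$ eigenvalues near $1$.

Given a $\delta$-tight grouping in normal form, choose $v_P\in P$ for each group and put $\xi_w=W_P^{1/2}\mathbf e_w$ for $w\in P$, and $u_P=\xi_{v_P}$. We have $\langle\xi_w,\xi_{w'}\rangle=W_{ww'}$ for $w,w'\in P$, so the $\xi_w$ are unit vectors, and the $u_P$ are orthonormal. Let $\Pi_P$ be the projection of $\mathbb R^P$ onto the span of $u_P$, let $\Pi=\bigoplus_P\Pi_P$, and define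
$$N^\circ_{PP'}=\langle u_P,\hat Nu_{P'}\rangle=\sum_{w\in P,\,w'\in P'}W_{v_Pw}B_{ww'}W_{w'v_{P'}} . \tag{7}$$
For instance, if both groups are pairs as in the example, with parameter $x$, and the only nonzero entry of $B_{PP'}$ is $b$ in position $(w,w')$, then $N^\circ_{PP'}$ is $b$, $(1-x)b$ or $(1-x)^2b$ depending on the representatives, so the choice hardly matters.

**Lemma 10.** Let a grouping of size $\le h\le g$ with $\ell$ groups be $\delta$-tight, with $h$ fixed, $\delta=\delta(a)\to0$ and $\delta\le\frac12$. Then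

(a) $\|(1-\Pi_P)\hat N_{PP'}\|_2\le6h\sqrt\delta\,N^\circ_{PP'}$ for all groups $P,P'$;

(b) $N^\circ$ is entrywise nonnegative with zero diagonal, $\|N^\circ\|\le\Theta$, and it has at most one eigenvalue $>1$;

(c) for each fixed $\varepsilon\in(0,1)$ at least $\kappa n-o(n)$ eigenvalues of $N^\circ$ lie in $[1-\varepsilon,1]$. In particular $\ell\ge\kappa n-o(n)$.

*Proof.* (b) Nonnegativity and the zero diagonal are visible in (7), since $W,B\ge0$ and $B_{PP}=0$. As a compression of $\hat N$, $N^\circ$ has norm at most $\Theta$ by Lemma 9, and at most one eigenvalue $>1$ by interlacing.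

(a) The columns of $W_P^{1/2}$ are the $\xi_w$, so
$$\|(1-\Pi_P)W_P^{1/2}\|_2^2=\sum_{w\in P}(1-\langle u_P,\xi_w\rangle^2)=\sum_{w\in P}(1-W_{wv_P}^2)\le2\delta h .$$
Also $\|W_{P'}\|\le\operatorname{tr}W_{P'}\le h$. From (7), $N^\circ_{PP'}\ge(1-\delta)^2\sum_{w,w'}B_{ww'}\ge\frac14\|B_{PP'}\|_2$. As $\hat N_{PP'}=W_P^{1/2}B_{PP'}W_{P'}^{1/2}$,
$$\|(1-\Pi_P)\hat N_{PP'}\|_2\le\sqrt{2\delta h}\cdot4N^\circ_{PP'}\cdot\sqrt h\le6h\sqrt\delta\,N^\circ_{PP'} .$$

(c) We have $\hat N-\Pi\hat N\Pi=(1-\Pi)\hat N+\Pi\hat N(1-\Pi)$, and both terms have Hilbert–Schmidt norm at most $\|(1-\Pi)\hat N\|_2$. Summing the squares of (a) over all pairs of groups,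
$$\|\hat N-\Pi\hat N\Pi\|_2\le12h\sqrt\delta\,\|N^\circ\|_2,\qquad\|\hat N-\Pi\hat N\Pi\|_2^2\le144h^2\delta\,\Theta^2n=o(n),$$
because $\|N^\circ\|_2^2\le\ell\Theta^2\le n\Theta^2$. The nonzero eigenvalues of $\Pi\hat N\Pi$ are those of $N^\circ$. Apply Hoffman–Wielandt. Among the $k$ positions where $\hat N$ has the eigenvalue $1$, all but at most $o(n)/\varepsilon^2=o(n)$ are matched with an eigenvalue of $\Pi\hat N\Pi$ within $\varepsilon$ of $1$. At most one of those exceeds $1$. So at least $k-o(n)\ge\kappa n-o(n)$ of them lie in $[1-\varepsilon,1]$. They are nonzero, as $\varepsilon<1$, hence eigenvalues of $N^\circ$. $\square$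

By (b) and (c), Lemma 7 applies to $N^\circ$.

## 12. Merging minimal critical clusters keeps groups tight

**Lemma 11.** In the situation of Lemma 10 suppose moreover $hL\le g$. Then along a subsequence there is a $\delta'$-tight grouping, $\delta'\to0$, of size $\le hL$ with at most $\ell-(\kappa-\frac1L)n+o(n)$ groups.

*Proof.*

**Step 1: choose what to merge.** By Lemma 7 there are, along a subsequence, at least $\kappa n-o(n)$ pairwise disjoint sets $C$ of groups with $\lambda_{\max}(N^\circ_C)\ge1-\omega$, $\omega\to0$. There are at most $n$ groups, so fewer than $n/L$ of these sets have more than $L$ elements; discard those. Enlarge $\omega$ so that $\omega\ge\delta^{1/4}$ and $0<\omega<1$, still with $\omega\to0$.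

A near-critical $C$ may contain a smaller near-critical set and parts that hardly interact. We want a subset that is critical while all its proper subsets are much less critical. So we use thresholds on very different scales:
$$\eta_L=\omega,\qquad\eta_{j-1}=\eta_j^{1/3}\quad(j=L,\dots,2).$$
All $\eta_j\to0$, and $\eta_1>\eta_2>\dots>\eta_L$. Call $D\subseteq C$ with $|D|\ge2$ *critical* if $\lambda_{\max}(N^\circ_D)\ge1-\eta_{|D|}$. Each remaining $C$ is critical: $|C|\ge2$ because $N^\circ$ has zero diagonal and $1-\omega>0$, and $\eta_{|C|}\ge\omega$. Choose an inclusion-minimal critical $C'\subseteq C$, put $c=|C'|\ge2$ and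
$$\eta=\eta_{c-1},\qquad\text{so that}\quad\eta_c=\eta^3,$$
and merge the groups in $C'$ into one group $P^*$ with $|P^*|\le hL\le g$. Do this for every remaining $C$. Each merge lowers the number of groups by at least one, so at most $\ell-(\kappa-\frac1L)n+o(n)$ groups remain. Unmerged groups keep their tightness. It remains to prove tightness of $P^*$, with estimates uniform over all merges. Let $a$ be so large that $\eta_1\le\frac1{400}$ and $12hL\eta_1^3\le1$; note $\eta\le\eta_1$.

**Step 2: the bottom of the spectrum of $1-N^\circ_{C'}$.** We show that there is one tiny eigenvalue, with an eigenvector that is not small anywhere, and then a gap. Let $W_{P^*}=\bigoplus_{P\in C'}W_P$ and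
$$Y=1-\hat N_{P^*}=W_{P^*}^{1/2}M_{P^*}W_{P^*}^{1/2}.$$
By Lemma 8, $Y$ is positive definite. So its compression $1-N^\circ_{C'}$ is positive definite, and since $C'$ is critical its least eigenvalue $\lambda$ lies in $(0,\eta^3]$. Let $f\ge0$ be a unit eigenvector for $\lambda$. For nonempty $D\subsetneq C'$,
$$1-N^\circ_D\succeq\eta . \tag{8}$$
If $|D|=1$ the value is $1$. If $|D|\ge2$, $D$ is not critical by minimality, and $\eta_{|D|}\ge\eta_{c-1}=\eta$. Put $\mathcal Q(y)=\langle y,(1-N^\circ_{C'})y\rangle$.

*Entries of $f$.* For $P\in C'$ the vector $f-f(P)\mathbf e_P$ is supported on a proper nonempty subset, so by (8)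
$$\eta(1-f(P)^2)\le\mathcal Q(f-f(P)\mathbf e_P)=\lambda-2\lambda f(P)^2+f(P)^2\le\eta^3+f(P)^2 .$$
Hence $f(P)^2\ge\frac{\eta-\eta^3}{1+\eta}=\eta(1-\eta)\ge\frac\eta2$. In particular $f>0$.

*Gap.* Let $x$ be an eigenvector for the second smallest eigenvalue $\lambda_2$, $x\perp f$. As $f>0$, $x$ takes both signs, so $x^+\ne0$ has proper support. Using (8) and $\langle x^+,(1-N^\circ_{C'})x^-\rangle=-\langle x^+,N^\circ_{C'}x^-\rangle\le0$,
$$\eta\|x^+\|^2\le\mathcal Q(x^+)\le\langle x^+,(1-N^\circ_{C'})x\rangle=\lambda_2\|x^+\|^2,$$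
so $\lambda_2\ge\eta$.

**Step 3: transfer to $Y$.** Let $\Pi$ now be the projection of $\mathbb R^{P^*}$ onto the span of the $u_P$, $P\in C'$, and identify $f$ with $\sum_Pf(P)u_P$. For $P\ne P'$ in $C'$, the compression of $Y$ to the span of $u_P,u_{P'}$ is positive definite with diagonal $1,1$ and off-diagonal entry $-N^\circ_{PP'}$, so $N^\circ_{PP'}\le1$. Therefore $\|N^\circ_{C'}\|_2\le L$, and Lemma 10(a) gives, as in the proof of 10(c),
$$\|\hat N_{P^*}-\Pi\hat N_{P^*}\Pi\|\le12hL\sqrt\delta .$$
As $c\le L$, $\eta\ge\eta_{L-1}=\omega^{1/3}$, and $\delta\le\omega^4$, so $\sqrt\delta\le\omega^2\le\eta^6$. The norm is at most $12hL\eta^6\le\eta^3$. Thus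
$$Y=Y_0+\Delta,\qquad Y_0=1-\Pi\hat N_{P^*}\Pi=\Pi Y\Pi+(1-\Pi),\qquad\|\Delta\|\le\eta^3 .$$
By Step 2, $Y_0$ has eigenvalue $\lambda>0$ at $f$ and eigenvalues at least $\eta$ on the orthogonal complement of $f$, so $Y_0\succeq\eta(1-ff^T)$. The least eigenvalue $\hat\lambda$ of $Y$ satisfies $0<\hat\lambda\le\langle f,Yf\rangle=\lambda\le\eta^3$. By Weyl, the second smallest is at least $\eta-\eta^3\ge\frac\eta2$. Let $\hat f$ be a unit eigenvector for $\hat\lambda$ with $\langle\hat f,f\rangle\ge0$. Then
$$\eta(1-\langle\hat f,f\rangle^2)\le\langle\hat f,Y_0\hat f\rangle\le\hat\lambda+\eta^3\le2\eta^3,$$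
so $\|\hat f-f\|^2=2-2\langle\hat f,f\rangle\le2(1-\langle\hat f,f\rangle^2)\le4\eta^2$, that is, $\|\hat f-f\|\le2\eta$.

**Step 4: the inverse of $M_{P^*}$ is nearly of rank one.** This is tightness. Let $w\in P\in C'$. Then $\|\xi_w-u_P\|^2=2-2W_{wv_P}\le2\delta$, and $\sqrt{2\delta}\le\sqrt2\,\eta^6\le\eta$. Hence
$$\langle\xi_w,\hat f\rangle\ge\langle u_P,f\rangle-\|\hat f-f\|-\|\xi_w-u_P\|\ge\sqrt{\eta/2}-3\eta\ge\tfrac12\sqrt\eta,$$
the last step because $\sqrt\eta\le\frac1{20}$. Since $M_{P^*}^{-1}=W_{P^*}^{1/2}Y^{-1}W_{P^*}^{1/2}$, for $w,w'\in P^*$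
$$(M_{P^*}^{-1})_{ww'}=\langle\xi_w,Y^{-1}\xi_{w'}\rangle=\hat\lambda^{-1}\langle\xi_w,\hat f\rangle\langle\xi_{w'},\hat f\rangle+\epsilon_{ww'},\qquad|\epsilon_{ww'}|\le\frac2\eta .$$
Call the first term $T_{ww'}$. It is at least $\eta^{-3}\cdot\frac\eta4=\frac1{4\eta^2}$, so $|\epsilon_{ww'}|\le8\eta\,T_{ww'}$, also when $w=w'$. Since $T_{ww'}^2=T_{ww}T_{w'w'}$,
$$\frac{(M_{P^*}^{-1})_{ww'}}{\sqrt{(M_{P^*}^{-1})_{ww}(M_{P^*}^{-1})_{w'w'}}}\ge\frac{1-8\eta}{1+8\eta}\ge1-16\eta\ge1-16\eta_1 .$$
So the new grouping is $\delta'$-tight with $\delta'=\max(\delta,16\eta_1)\to0$. $\square$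

## 13. Counting groups: proof of Proposition 6 and end of Theorem 2

Start with the partition into singletons: $h=1$, $\delta=0$, $\ell=n$. Apply Lemma 11 $J$ times, each time passing to a subsequence, restricting to $a$ so large that the current tightness is at most $\frac12$, and rescaling $M$ to the normal form of the current grouping. Rescaling changes neither the corank nor tightness. Before the $j$-th application the size is at most $L^{j-1}$, and $L^{j-1}\cdot L=L^j\le L^J=g$, so the lemma is applicable every time.

Since $L\ge2/\kappa$, each application removes at least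
$$\Bigl(\kappa-\frac1L\Bigr)n-o(n)\ge\frac\kappa2\,n-o(n)$$
groups. Since $J\ge2/\kappa$, after $J$ applications at most $n-J\frac\kappa2n+o(n)\le o(n)$ groups remain. The last grouping has size at most $g$ and tightness tending to $0$, so Lemma 10(c) applies to it and says that it has at least $\kappa n-o(n)$ groups. This is a contradiction, so $\operatorname{corank}M_a\ge\kappa n$ holds for only finitely many $a$. This proves Proposition 6, and with Sections 7 and 8 it proves Theorem 2. $\blacksquare$
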